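\title{A $\Pi_1$ numeration of Peano arithmetic whose provability logic is $\mathsf{KD}$}

\begin{abstract}
A numeration of Peano arithmetic is a formula $\tau(v)$ that $\mathsf{PA}$ proves of exactly its own axioms. It determines a formula $\mathsf{Pr}_\tau(x)$ expressing provability from the axioms defined by $\tau$, and thereby a normal modal logic. We construct a $\Pi_1$ numeration $\tau$, true in the standard model of exactly the axioms of $\mathsf{PA}$, such that $\mathsf{Pr}_\tau$ is a provability predicate whose provability logic is $\mathsf{KD}$; no $\Sigma_1$ numeration has this logic. The same construction determines which logics $\mathsf K\oplus\gamma$ with $\gamma$ variable-free arise from a numeration that defines the axioms of $\mathsf{PA}$ in the standard model: exactly those with a disjunction property for variable-free formulas.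
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal L_A$ be the language of first-order arithmetic and $\mathsf{PA}$ Peano arithmetic. We write $\overline n$ for the numeral of $n\in\omega$ and $\ulcorner\varphi\urcorner$ for the numeral of the G\"odel number of $\varphi$, and we often identify a formula with its G\"odel number.

A formula $\mathrm{Pr}(x)$ is a \emph{provability predicate} of $\mathsf{PA}$ if for every $n\in\omega$, $\mathsf{PA}\vdash\mathrm{Pr}(\overline n)$ holds exactly when $n$ is the G\"odel number of a theorem of $\mathsf{PA}$. A formula $\tau(v)$ is a \emph{numeration} of $\mathsf{PA}$ if for every $n\in\omega$, $\mathsf{PA}\vdash\tau(\overline n)$ holds exactly when $n$ is the G\"odel number of an axiom of $\mathsf{PA}$. For a formula $\tau(v)$, the G\"odel--Feferman construction gives the formula $\mathsf{Pr}_\tau(x)$ that naturally expresses: $x$ is an $\mathcal L_A$-formula with a first-order proof in which every non-logical axiom satisfies $\tau$. For every numeration $\tau$ and all formulas $\varphi,\psi$,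
\begin{itemize}
\item[(N)] if $\mathsf{PA}\vdash\varphi$, then $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner\varphi\urcorner)$;
\item[(K)] $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner\varphi\to\psi\urcorner)\to(\mathsf{Pr}_\tau(\ulcorner\varphi\urcorner)\to\mathsf{Pr}_\tau(\ulcorner\psi\urcorner))$.
\end{itemize}

Modal formulas are built from variables $p_0,p_1,\dots$ and $\bot$ by $\to$ and $\Box$; the other connectives, and $\Diamond=\neg\Box\neg$, are abbreviations. An \emph{arithmetical interpretation based on} a formula $\mathrm{Pr}(x)$ is a map $f$ from modal formulas to $\mathcal L_A$-sentences that sends each variable to an arbitrary sentence, commutes with the Boolean connectives, and satisfies $f(\Box A)=\mathrm{Pr}(\ulcorner f(A)\urcorner)$. The \emph{provability logic} of $\mathrm{Pr}$ is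
\[
\mathrm{PL}(\mathrm{Pr})=\{A:\ \mathsf{PA}\vdash f(A)\text{ for every interpretation }f\text{ based on }\mathrm{Pr}\}.
\]
A \emph{normal logic} is a set of modal formulas that contains the tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under substitution, modus ponens, and necessitation (from $A$ infer $\Box A$). The smallest one is $\mathsf K$, and $\mathsf K\oplus\gamma$ denotes the smallest one containing $\gamma$. The logic $\mathsf{KD}$ is $\mathsf K\oplus(\Box p\to\Diamond p)$. It equals $\mathsf K\oplus\neg\Box\bot$: substituting $\bot$ for $p$ gives $\Box\bot\to\neg\Box\top$ while $\Box\top\in\mathsf K$, and conversely $\Box p\wedge\Box\neg p\to\Box\bot$ is in $\mathsf K$.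

For every numeration $\tau$ the set $\mathrm{PL}(\mathsf{Pr}_\tau)$ is a normal logic: (K) and (N) give the axiom and necessitation, and closure under substitution holds because an interpretation composed with a substitution is again an interpretation. Which normal logics occur? The definition of a numeration prescribes what $\mathsf{PA}$ proves about $\tau$ one standard number at a time. It leaves open which set $\tau$ defines in a nonstandard model of $\mathsf{PA}$, and $\mathrm{PL}(\mathsf{Pr}_\tau)$ records the laws that provability from that set obeys in all models. The following results are quoted in \cite{slides}: there is a $\Sigma_2$ numeration $\tau$ such that $\mathsf{Pr}_\tau$ is a provability predicate and $\mathrm{PL}(\mathsf{Pr}_\tau)=\mathsf K$; for each $n\ge2$ there is such a $\Sigma_2$ numeration with $\mathrm{PL}(\mathsf{Pr}_\tau)=\mathsf K\oplus(\Box(\Box^np\to p)\to\Box p)$; and there is a Rosser provability predicate $\mathrm{Pr}^R$ of $\mathsf{PA}$ with $\mathrm{PL}(\mathrm{Pr}^R)=\mathsf{KD}$. A Rosser predicate restricts which proofs count. For $\mathsf{Pr}_\tau$ every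 first-order proof counts, and only the axioms are at our disposal. The problem, taken from \cite{slides}, is this.

\medskip
\noindent\textbf{Question.} \emph{Is there a numeration $\tau(v)$ of $\mathsf{PA}$, with $\mathsf{Pr}_\tau(x)$ a provability predicate of $\mathsf{PA}$, such that $\mathrm{PL}(\mathsf{Pr}_\tau)=\mathsf{KD}$?}
\medskip

The formula $\neg\Box\bot$ belongs to $\mathrm{PL}(\mathsf{Pr}_\tau)$ exactly when $\mathsf{PA}$ proves the consistency statement $\neg\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$, so the second incompleteness theorem suggests a negative answer. For $\Sigma_1$ numerations this guess is right (Proposition~\ref{prop:sigma1}). A $\Pi_1$ numeration, however, can discard axioms so as to be provably consistent (Example~\ref{ex:trunc}), and the real task is to obtain $\neg\Box\bot$ and nothing more. Call a formula $\tau(v)$ \emph{correct} if it is true in $\mathbb N$ of exactly the G\"odel numbers of the axioms of $\mathsf{PA}$.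

\begin{theorem}\label{thm:KD}
There is a correct $\Pi_1$ numeration $\tau(v)$ of $\mathsf{PA}$ such that $\mathsf{Pr}_\tau$ is a provability predicate of $\mathsf{PA}$ and $\mathrm{PL}(\mathsf{Pr}_\tau)=\mathsf{KD}$. Moreover, there is a single interpretation $f$ based on $\mathsf{Pr}_\tau$ such that for all modal formulas $A$, $\mathsf{PA}\vdash f(A)$ if and only if $A\in\mathsf{KD}$. No $\Sigma_1$ numeration $\tau$ of $\mathsf{PA}$ has $\mathrm{PL}(\mathsf{Pr}_\tau)=\mathsf{KD}$.
\end{theorem}

The axiom $\neg\Box\bot$ is \emph{closed}, that is, it contains no variable. The method extends to all closed axioms for which a correct numeration can exist at all. A normal logic $L$ has the \emph{closed disjunction property} if for all $k\ge0$ and all closed $B_1,\dots,B_k$, $\Box B_1\vee\dots\vee\Box B_k\in L$ implies $B_j\in L$ for some $j$. For $k=0$ this says $\bot\notin L$.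

\begin{theorem}\label{thm:closed}
Let $\gamma$ be a closed modal formula and $L=\mathsf K\oplus\gamma$. The following are equivalent.
\begin{itemize}
\item[(1)] $L$ has the closed disjunction property.
\item[(2)] $L=\mathrm{PL}(\mathsf{Pr}_\tau)$ for some correct numeration $\tau$ of $\mathsf{PA}$.
\end{itemize}
In \textup{(2)}, $\tau$ can be taken $\Pi_1$, and $\mathsf{Pr}_\tau$ is automatically a provability predicate of $\mathsf{PA}$.
\end{theorem}

\begin{corollary}\label{cor:Ln}
The logic $\mathsf K$ and each logic $L_n=\mathsf K\oplus(\Box^{n+1}\bot\to\Box^n\bot)$, $n\ge0$, is $\mathrm{PL}(\mathsf{Pr}_\tau)$ for some $\Pi_1$ numeration $\tau$ with $\mathsf{Pr}_\tau$ a provability predicate. Here $L_0=\mathsf{KD}$ and $L_0\supsetneq L_1\supsetneq L_2\supsetneq\cdots$.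
\end{corollary}

Section~\ref{sec:idea} treats $\Sigma_1$ numerations and shows the construction on a two-element Kripke model. Sections~\ref{sec:lambda}--\ref{sec:universal} prove Theorem~\ref{thm:KD}, Section~\ref{sec:closed} proves Theorem~\ref{thm:closed} and Corollary~\ref{cor:Ln}, and Section~\ref{sec:T} extends Theorem~\ref{thm:KD} to $\Sigma_1$-sound extensions of $\mathsf{PA}$.

\section{Background}\label{sec:background}

\subsection*{Arithmetic}
Axioms are taken to be sentences, and $\bot$ denotes a fixed sentence refutable in pure logic (with equality), such as $\neg\,0=0$. Primitive recursive (p.r.) functions are represented naturally in $\mathsf{PA}$, so that $\mathsf{PA}$ proves their defining equations, and we use them as terms. A formula is $\Delta_1$ if it is $\mathsf{PA}$-provably equivalent both to a $\Sigma_1$ and to a $\Pi_1$ formula; p.r.\ predicates are expressed by $\Delta_1$ formulas. Up to $\mathsf{PA}$-provable equivalence, $\Sigma_1$, $\Pi_1$ and $\Delta_1$ are closed under $\wedge$, $\vee$, and quantifiers bounded by a p.r.\ term. Since $\mathsf{PA}$ proves every true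 $\Sigma_1$ sentence, it decides each numerical instance of a $\Delta_1$ formula correctly. The term $\ulcorner\psi(\dot x)\urcorner$ denotes the code of $\psi(\overline x)$ as a p.r.\ function of $x$. The G\"odel numbering is such that, provably in $\mathsf{PA}$, the code of an expression containing $\overline s$ is at least $s$. We fix p.r.\ bijective pairing and tripling functions $\langle\cdot,\cdot\rangle$, $\langle\cdot,\cdot,\cdot\rangle$ and a p.r.\ coding of finite sets in which elements are bounded by the code.

Let $\mathrm{Ax}(v)$ be the natural p.r.\ definition of the axioms of $\mathsf{PA}$, and let $\mathsf{PA}{\restriction}z$ be the finite set of axioms with G\"odel number at most $z$. The $\Delta_1$ formula $\mathrm{Prf}_{\le z}(x,u)$ says that $u$ is a first-order proof of $x$ from $\mathsf{PA}{\restriction}z$, and $\mathrm{Pr}_{\le z}(x)$ is $\exists u\,\mathrm{Prf}_{\le z}(x,u)$. We use three standard facts.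
\begin{itemize}
\item[(Diag)] For every formula $\theta(x,w)$ there is a formula $\lambda(x)$ with $\mathsf{PA}\vdash\forall x\,(\lambda(x)\leftrightarrow\theta(x,\ulcorner\lambda\urcorner))$; likewise without the parameter $x$.
\item[($\Sigma$)] Provable $\Sigma_1$-completeness \cite{Feferman}: there is $n_0\in\omega$ such that for every $\Sigma_1$ formula $\sigma(y)$, $\mathsf{PA}\vdash\forall y\,(\sigma(y)\to\mathrm{Pr}_{\le\overline{n_0}}(\ulcorner\sigma(\dot y)\urcorner))$.
\item[(Refl)] Reflection for finite fragments (Mostowski; see \cite{HP} or \cite{Lindstrom}): for every $n\in\omega$ and every formula $\psi(y)$, $\mathsf{PA}\vdash\forall y\,(\mathrm{Pr}_{\le\overline n}(\ulcorner\psi(\dot y)\urcorner)\to\psi(y))$.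
\end{itemize}
In (Refl) the bound $n$ is a fixed standard number; $\mathsf{PA}$ does not prove the statement with $n$ universally quantified, since for $\psi=\bot$ that would be the consistency of $\mathsf{PA}$.

For any formula $\tau(v)$, a \emph{$\tau$-proof} is a proof whose non-logical axioms satisfy $\tau$. Provably in $\mathsf{PA}$, the formulas with a $\tau$-proof are closed under first-order consequence, uniformly in their codes, and the deduction theorem holds for sentences; we use this freely when arguing inside $\mathsf{PA}$. If $\mathsf{PA}\vdash\tau(\overline k)$ for every axiom $k$ of $\mathsf{PA}$, then for each $n\in\omega$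
\begin{itemize}
\item[(Frag)] $\mathsf{PA}\vdash\forall z\,(\mathrm{Pr}_{\le\overline n}(z)\to\mathsf{Pr}_\tau(z))$,
\end{itemize}
because $\mathsf{PA}$ proves that $\mathrm{Ax}(v)\wedge v\le\overline n$ holds only of the finitely many listed axioms $k\le n$. Property (N) follows, since a theorem $\varphi$ of $\mathsf{PA}$ makes some $\Sigma_1$ sentence $\mathrm{Pr}_{\le\overline n}(\ulcorner\varphi\urcorner)$ true. From (N) and (K) we get the rule
\begin{itemize}
\item[(M)] if $\mathsf{PA}\vdash\varphi\to\psi$, then $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner\varphi\urcorner)\to\mathsf{Pr}_\tau(\ulcorner\psi\urcorner)$.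
\end{itemize}

\begin{lemma}\label{lem:correct}
Let $\tau(v)$ be correct and suppose $\mathsf{PA}\vdash\tau(\overline k)$ for every axiom $k$ of $\mathsf{PA}$. Then $\tau$ is a numeration and $\mathsf{Pr}_\tau$ is a provability predicate of $\mathsf{PA}$. Moreover, $\mathbb N\models\mathsf{Pr}_\tau(\overline n)$ implies that $n$ is a theorem of $\mathsf{PA}$.
\end{lemma}

\begin{proof}
If $\mathbb N\models\mathsf{Pr}_\tau(\overline n)$, then $n$ has a genuine proof from $\{k:\mathbb N\models\tau(\overline k)\}$, the axioms of $\mathsf{PA}$. Since $\mathsf{PA}$ is true in $\mathbb N$, $\mathsf{PA}\vdash\tau(\overline n)$ implies that $n$ is an axiom, and $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\overline n)$ implies that $n$ is a theorem. The converses are the hypothesis and (N).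
\end{proof}

\subsection*{Kripke models}
A \emph{model} $(W,R,V)$ consists of a nonempty set $W$ of worlds, a relation $R$ on $W$, and a valuation $V$ specifying which variables are true at which worlds. Forcing $w\Vdash A$ follows $V$ on variables and the truth tables on $\bot,\to$, and $w\Vdash\Box A$ holds when $u\Vdash A$ for all $u$ with $wRu$. For closed $\gamma$, a \emph{$\gamma$-model} is a model with finitely many worlds, with only finitely many variables true anywhere, and with $\gamma$ forced at every world. As $\neg\Box\bot$ is forced at $w$ exactly when $w$ has a successor, the $(\neg\Box\bot)$-models are the finite serial models with finite valuation.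

\begin{lemma}\label{lem:fmp}
Let $\gamma$ be closed and $L=\mathsf K\oplus\gamma$. Then $A\in L$ if and only if $A$ is forced at every world of every $\gamma$-model.
\end{lemma}

\begin{proof}
Let $(W,R,V)$ be a $\gamma$-model. The formulas forced at every world of $(W,R,V')$ for every valuation $V'$ form a normal logic. It contains $\gamma$, because the truth of a closed formula does not depend on the valuation. So it contains $L$.

Conversely, let $A\notin L$. The canonical model of $L$ has as worlds the maximal $L$-consistent sets, $wRu$ means $\{B:\Box B\in w\}\subseteq u$, and it satisfies $w\Vdash B\iff B\in w$. Thus $\gamma$ is forced everywhere and $A$ fails somewhere. Let $\Phi$ be the set of subformulas of $A$ and $\gamma$, and put $w\sim u$ if $w$ and $u$ force the same members of $\Phi$; there are finitely many classes $[w]$. Put $[w]R'[u]$ if $w'Ru'$ for some $w'\sim w$, $u'\sim u$, and let $p$ be true at $[w]$ if $p\in\Phi$ and $w\Vdash p$. By induction, $[w]\Vdash B\iff w\Vdash B$ for $B\in\Phi$. For $\Box B\in\Phi$: if $w\Vdash\Box B$ and $[w]R'[u]$ via $w',u'$, then $w'\Vdash\Box B$,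 so $u'\Vdash B$, $u\Vdash B$ and $[u]\Vdash B$; if $w\nVdash\Box B$, some $u$ with $wRu$ has $u\nVdash B$, and then $[w]R'[u]$ and $[u]\nVdash B$. The quotient is a $\gamma$-model in which $A$ fails.
\end{proof}

\section{Simple cases and the idea}\label{sec:idea}

We first see what consistency costs. Part (1) below is the case $\varphi=\bot$ of L\"ob's theorem for a predicate satisfying the Hilbert--Bernays--L\"ob conditions; part (2) is the last assertion of Theorem~\ref{thm:KD}.

\begin{proposition}\label{prop:sigma1}
Let $\tau$ be a numeration of $\mathsf{PA}$.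
\begin{itemize}
\item[(1)] The formulas $\neg\Box\bot$ and $\Box p\to\Box\Box p$ are not both in $\mathrm{PL}(\mathsf{Pr}_\tau)$.
\item[(2)] If $\tau$ is $\Sigma_1$, then $\Box p\to\Box\Box p\in\mathrm{PL}(\mathsf{Pr}_\tau)$, so $\neg\Box\bot\notin\mathrm{PL}(\mathsf{Pr}_\tau)$ and $\mathrm{PL}(\mathsf{Pr}_\tau)\neq\mathsf{KD}$.
\end{itemize}
\end{proposition}

\begin{proof}
(1) Suppose both are. By (Diag) take $G$ with $\mathsf{PA}\vdash G\leftrightarrow\neg P$, where $P$ is $\mathsf{Pr}_\tau(\ulcorner G\urcorner)$. By (M), $\mathsf{PA}\vdash P\to\mathsf{Pr}_\tau(\ulcorner\neg P\urcorner)$. Interpreting $p$ by $G$ gives $\mathsf{PA}\vdash P\to\mathsf{Pr}_\tau(\ulcorner P\urcorner)$. Together, $\mathsf{PA}\vdash P\to\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$, so $\mathsf{PA}\vdash\neg P$. Then $\mathsf{PA}\vdash G$, and $\mathsf{PA}\vdash P$ by (N), contradicting the consistency of $\mathsf{PA}$.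

(2) The formula $\mathsf{Pr}_\tau(x)$ is an existential quantifier over proofs followed by a bounded quantifier over their lines, so it is $\mathsf{PA}$-equivalent to a $\Sigma_1$ formula $\sigma(x)$. For a sentence $\varphi$, let $\sigma_\varphi$ be $\sigma(\ulcorner\varphi\urcorner)$. In $\mathsf{PA}$, $\mathsf{Pr}_\tau(\ulcorner\varphi\urcorner)$ implies $\sigma_\varphi$, hence $\mathrm{Pr}_{\le\overline{n_0}}(\ulcorner\sigma_\varphi\urcorner)$ by ($\Sigma$), hence $\mathsf{Pr}_\tau(\ulcorner\sigma_\varphi\urcorner)$ by (Frag), hence $\mathsf{Pr}_\tau(\ulcorner\mathsf{Pr}_\tau(\ulcorner\varphi\urcorner)\urcorner)$ by (M).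
\end{proof}

\begin{example}[truncation]\label{ex:trunc}
Let $\tau_0(v)$ be $\mathrm{Ax}(v)\wedge\neg\mathrm{Pr}_{\le v}(\ulcorner\bot\urcorner)$, which is equivalent to a $\Pi_1$ formula: keep an axiom only if the axioms up to it are consistent. It is correct because $\mathsf{PA}$ is consistent, and $\mathsf{PA}\vdash\neg\mathrm{Pr}_{\le\overline n}(\ulcorner\bot\urcorner)$ for each $n$ by (Refl), so Lemma~\ref{lem:correct} applies. Inside $\mathsf{PA}$, a $\tau_0$-proof of $\bot$ is a proof from $\mathsf{PA}{\restriction}v$, where $v$ is the largest axiom used ($v=0$ if there is none), and $\neg\mathrm{Pr}_{\le v}(\ulcorner\bot\urcorner)$ holds for this $v$. Hence $\mathsf{PA}\vdash\neg\mathsf{Pr}_{\tau_0}(\ulcorner\bot\urcorner)$ and $\mathsf{KD}\subseteq\mathrm{PL}(\mathsf{Pr}_{\tau_0})$.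
\end{example}

Truncation gives the lower bound but no control of the upper bound: for every $A\notin\mathsf{KD}$ we need an interpretation $f$ with $\mathsf{PA}\nvdash f(A)$. By Lemma~\ref{lem:fmp} such an $A$ fails in a finite serial model, so we want to simulate Kripke models inside $\mathsf{PA}$.

Take the two-element cycle: worlds $0,1$ with $0R1$, $1R0$, and $p$ true only at $1$. At $0$ the formulas $\Box p$, $\neg p$ and $\neg\Box\Box p$ are forced. Suppose we had sentences $\lambda_0,\lambda_1$, read ``we are at world $i$'', and a numeration $\tau$ such that for $i=0,1$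
\begin{itemize}
\item[(i)] $\mathsf{PA}\vdash\neg(\lambda_0\wedge\lambda_1)$, and $\mathsf{PA}+\lambda_i$ is consistent;
\item[(ii)] $\mathsf{PA}\vdash\lambda_i\to\mathsf{Pr}_\tau(\ulcorner\lambda_{1-i}\urcorner)$;
\item[(iii)] $\mathsf{PA}\vdash\lambda_i\to\neg\mathsf{Pr}_\tau(\ulcorner\neg\lambda_{1-i}\urcorner)$.
\end{itemize}
Put $f(p)=\lambda_1$. Then $\lambda_0$ implies $f(\Box p)$ by (ii) and $\neg f(p)$ by (i). From $\mathsf{PA}\vdash\lambda_1\to\neg\lambda_0$ and (M) we get $\mathsf{PA}\vdash f(\Box p)\to\mathsf{Pr}_\tau(\ulcorner\neg\lambda_0\urcorner)$, so $\mathsf{PA}\vdash f(\Box p)\to\neg\lambda_1$ by (iii) for $i=1$. By (M) again, $\mathsf{PA}\vdash f(\Box\Box p)\to\mathsf{Pr}_\tau(\ulcorner\neg\lambda_1\urcorner)$, so $\lambda_0$ implies $\neg f(\Box\Box p)$ by (iii) for $i=0$. The consistent theory $\mathsf{PA}+\lambda_0$ thus reproduces world $0$, and neither $\Box p\to p$ nor $\Box p\to\Box\Box p$ is in $\mathrm{PL}(\mathsf{Pr}_\tau)$.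

How can (i)--(iii) be arranged? Property (ii) can be had by decree: when $\lambda_i$ holds, let $\tau$ declare $\lambda_{1-i}$ an axiom. If both $\lambda_i$ are false in $\mathbb N$, this does not disturb correctness. Property (iii) is a consistency statement, and we get it by truncation: let $m$ be least such that $\mathsf{PA}{\restriction}m$ refutes $\lambda_0$ or $\lambda_1$, and keep only the axioms below $m$. The difficulty is that $\tau$ must remain a numeration, so $\mathsf{PA}$ must prove $m>\overline n$ for each standard $n$; that is, it must prove that $\mathsf{PA}{\restriction}\overline n$ refutes neither $\lambda_i$. Now (Refl) says only that a sentence refuted by $\mathsf{PA}{\restriction}\overline n$ is false. So we choose the $\lambda_i$ by self-reference to make refutation self-defeating: $\lambda_i$ says that $m$ exists and that the first refutation of $\lambda_0$ or $\lambda_1$ from $\mathsf{PA}{\restriction}m$ is a refutation of $\lambda_i$. If $m\le\overline n$, then the sentence refuted first is true by its meaning and false by (Refl), which is absurd. Therefore $\mathsf{PA}$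 proves that no $\mathsf{PA}{\restriction}\overline n$ refutes a $\lambda_i$; this is then true, which yields the consistency in (i) and the falsity of both $\lambda_i$ in $\mathbb N$. In a model of $\mathsf{PA}+\lambda_0$ the number $m$ is nonstandard and $\tau$ defines the theory $\mathsf{PA}{\restriction}(m-1)+\lambda_1$, which the model considers consistent by the minimality of $m$.

Three things remain. One numeration must handle all finite serial models at once, so we need infinitely many sentences $\lambda(\overline i)$, defined uniformly. A world may have several successors, so the added axiom is a disjunction. And $\tau$ should be $\Pi_1$.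

\section{Leading refutations}\label{sec:lambda}

The sentences $\lambda(\overline i)$ do not depend on any Kripke model, nor on $\tau$. The following formulas refer to the G\"odel number of a formula $\lambda(x)$, which is then fixed by (Diag).
\begin{itemize}
\item $\mathrm{Ref}(s)$, ``$s$ is a \emph{refutation}'': $s=\langle u,x,m\rangle$ and $\mathrm{Prf}_{\le m}(\ulcorner\neg\lambda(\dot x)\urcorner,u)$. We call $\mathrm{tg}(s)=x$ the \emph{target} and $\mathrm{rk}(s)=m$ the \emph{rank} of $s$. This formula is $\Delta_1$.
\item $\mathrm{Lead}(s)$, ``$s$ is the \emph{leading} refutation'': $\mathrm{Ref}(s)$, every refutation $t$ has $\mathrm{rk}(t)\ge\mathrm{rk}(s)$, and every refutation $t<s$ has $\mathrm{rk}(t)>\mathrm{rk}(s)$. Thus $s$ is the least refutation of minimal rank. This formula is equivalent to a $\Pi_1$ formula.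
\item $\mathrm{Safe}(v)$: every refutation has rank greater than $v$. This, too, is equivalent to a $\Pi_1$ formula.
\end{itemize}
By (Diag), fix $\lambda(x)$ such that
\[
\mathsf{PA}\vdash\forall x\,\bigl(\lambda(x)\leftrightarrow\exists s\,(\mathrm{Lead}(s)\wedge\mathrm{tg}(s)=x)\bigr).
\]

\begin{lemma}\label{lem:lambda}
\begin{itemize}
\item[(1)] $\mathsf{PA}$ proves: there is at most one leading refutation; there is one if there is any refutation; and $\lambda(x)\wedge\lambda(y)\to x=y$.
\item[(2)] For each $n\in\omega$, $\mathsf{PA}\vdash\mathrm{Safe}(\overline n)$.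
\item[(3)] In $\mathbb N$ there is no refutation, and $\mathbb N\models\neg\exists x\,\lambda(x)$.
\item[(4)] For each $i\in\omega$, $\mathsf{PA}+\lambda(\overline i)$ is consistent.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Two leading refutations $t<s$ have equal rank by the second clause of $\mathrm{Lead}$, while $\mathrm{rk}(t)>\mathrm{rk}(s)$ by the third. For existence, use the least number principle twice: for the minimal rank, and for the least refutation of that rank. The last statement follows from uniqueness.

(2) Argue in $\mathsf{PA}$ and suppose some refutation has rank at most $\overline n$. Let $s=\langle u,y,m\rangle$ be the leading refutation; then $m\le\overline n$ and $\lambda(y)$. But $u$ is a proof of $\neg\lambda(\overline y)$ from $\mathsf{PA}{\restriction}m\subseteq\mathsf{PA}{\restriction}\overline n$, so $\neg\lambda(y)$ by (Refl) for the formula $\neg\lambda$, a contradiction.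

(3) The sentences in (2) are true, so no refutation has a rank in $\omega$. Hence there is no leading refutation in $\mathbb N$.

(4) A proof of $\neg\lambda(\overline i)$ in $\mathsf{PA}$ uses finitely many axioms and would give a refutation.
\end{proof}

Refutations are ordered by rank first because of (2): the numerically least refutation might have rank above $\overline n$, and (Refl) would not apply to it. The numerical order only breaks ties, to give uniqueness. The target $y$ in (2) is an arbitrary element of a model of $\mathsf{PA}$, which is why (Refl) is needed with the parameter $y$.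

\section{The numeration attached to a frame}\label{sec:tau}

A \emph{p.r.\ frame} is a p.r.\ function $x\mapsto R[x]$ whose values are codes of finite subsets of $\omega$; we regard $\omega$ as a set of worlds in which $R[i]$ is the set of successors of $i$. A \emph{p.r.\ model} is a p.r.\ frame with a p.r.\ relation $V(x,k)$, read ``$p_k$ is true at $x$''; it defines forcing $i\Vdash A$ for $i\in\omega$. Fix a p.r.\ frame.

At world $x$ the theory defined by $\tau$ should prove that we are at some successor of $x$. Since $R[x]$ is finite, this is a sentence,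
\[
D_x:=\bigvee_{y\in R[x]}\lambda(\overline y)\qquad\Bigl(\bigvee\emptyset=\bot\Bigr),
\]
whose code $\ulcorner D_{\dot x}\urcorner$ is a p.r.\ function of $x$. The clause ``$v$ is $D_x$ and $\lambda(x)$'' contains an unbounded search for the leading refutation $s$ and is $\Sigma_2$. To bound the search we pad the axiom: let $d(s)$ be the code of $D_{\mathrm{tg}(s)}\wedge\overline s=\overline s$. Then $d$ is p.r.\ and $\mathsf{PA}\vdash\forall s\,(s\le d(s))$. The formula
\begin{equation}\label{eq:tau}
\bigl[\mathrm{Ax}(v)\wedge\mathrm{Safe}(v)\bigr]\ \vee\ \exists s\le v\,\bigl[v=d(s)\wedge\mathrm{Lead}(s)\bigr]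
\end{equation}
is $\mathsf{PA}$-equivalent to a $\Pi_1$ formula; let $\tau(v)$ be such a $\Pi_1$ formula. We call it the \emph{numeration of the frame}. The next lemma describes the set that $\tau$ defines in a model of $\mathsf{PA}$.

\begin{lemma}\label{lem:shape}
$\mathsf{PA}$ proves the following.
\begin{itemize}
\item[(A)] If there is no refutation, then $\forall v\,(\tau(v)\leftrightarrow\mathrm{Ax}(v))$.
\item[(B)] If $\mathrm{Lead}(s)$ and $m=\mathrm{rk}(s)$, then $m\ge1$ and $\forall v\,\bigl(\tau(v)\leftrightarrow(\mathrm{Ax}(v)\wedge v\le m-1)\vee v=d(s)\bigr)$.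
\end{itemize}
\end{lemma}

\begin{proof}
(A) Every $v$ is safe and nothing is leading. (B) We have $m\ge1$ by $\mathrm{Safe}(0)$. As $m$ is the minimal rank, $\mathrm{Safe}(v)$ holds exactly when $v<m$. The second disjunct of \eqref{eq:tau} holds of $d(s)$ because $s\le d(s)$, and of nothing else by uniqueness of $s$.
\end{proof}

\begin{proposition}\label{prop:tau}
Let $\tau$ be the numeration of a p.r.\ frame $R$.
\begin{itemize}
\item[(a)] $\tau$ is a correct $\Pi_1$ numeration, and $\mathsf{Pr}_\tau$ is a provability predicate of $\mathsf{PA}$.
\item[(b)] $\mathsf{PA}\vdash\forall x\,\bigl(\lambda(x)\to\mathsf{Pr}_\tau(\ulcorner D_{\dot x}\urcorner)\bigr)$.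
\item[(c)] $\mathsf{PA}\vdash\forall x\,\forall y\,\bigl(\lambda(x)\wedge y\in R[x]\to\neg\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\dot y)\urcorner)\bigr)$.
\item[(d)] $\mathsf{PA}\vdash\neg\exists x\,\lambda(x)\to\forall y\,\neg\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\dot y)\urcorner)$.
\item[(e)] If $\mathsf{PA}\vdash\forall x\,(R[x]\neq\emptyset)$, then $\mathsf{PA}\vdash\neg\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:lambda}(3) and Lemma~\ref{lem:shape}(A), $\tau$ is correct. If $k$ is an axiom, then $\mathsf{PA}\vdash\mathrm{Ax}(\overline k)\wedge\mathrm{Safe}(\overline k)$ by Lemma~\ref{lem:lambda}(2). Apply Lemma~\ref{lem:correct}.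

For (b)--(e) argue in $\mathsf{PA}$.

(b) Let $\lambda(x)$, and let $s$ be leading with target $x$. Then $\tau(d(s))$ by Lemma~\ref{lem:shape}(B), and $D_x$ is a conjunct of $d(s)$.

(c) Let $s$ be leading with target $x$ and rank $m$, let $y\in R[x]$, and suppose $\neg\lambda(\overline y)$ has a $\tau$-proof. By Lemma~\ref{lem:shape}(B) and the deduction theorem, $\mathsf{PA}{\restriction}(m-1)$ proves $(D_x\wedge\overline s=\overline s)\to\neg\lambda(\overline y)$. Since $\lambda(\overline y)$ is a disjunct of $D_x$, pure logic proves $\lambda(\overline y)\to(D_x\wedge\overline s=\overline s)$. So $\mathsf{PA}{\restriction}(m-1)$ proves $\lambda(\overline y)\to\neg\lambda(\overline y)$, and hence $\neg\lambda(\overline y)$. This gives a refutation of rank $m-1$, contradicting the minimality of $m$.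

(d) If no $\lambda(x)$ holds, there is no leading refutation, since $\mathrm{Lead}(s)$ implies $\lambda(\mathrm{tg}(s))$. By Lemma~\ref{lem:lambda}(1) there is no refutation at all. By Lemma~\ref{lem:shape}(A), a $\tau$-proof $u$ of $\neg\lambda(\overline y)$ uses only axioms of $\mathsf{PA}$; if $v$ bounds them, $\langle u,y,v\rangle$ is a refutation, a contradiction.

(e) $\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$ implies $\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\dot y)\urcorner)$ for every $y$. If $\lambda(x)$ for some $x$, pick $y\in R[x]$ and apply (c). Otherwise apply (d) with $y=0$.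
\end{proof}

Seriality enters only in (e), and it is needed there: if $R[i]=\emptyset$, then $D_i$ is $\bot$, so the consistent theory $\mathsf{PA}+\lambda(\overline i)$ proves $\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$ by (b).

Now let $V$ make the frame a p.r.\ model. A variable should be interpreted by ``we are at a world where it is true''. There may be infinitely many such worlds, so we use a quantifier: let $f_V$ be the interpretation based on $\mathsf{Pr}_\tau$ with
\[
f_V(p_k):=\exists x\,\bigl(\lambda(x)\wedge V(x,\overline k)\bigr).
\]

\begin{lemma}[truth lemma]\label{lem:truth}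
For every modal formula $B$ and every $i\in\omega$: if $i\Vdash B$, then $\mathsf{PA}\vdash\lambda(\overline i)\to f_V(B)$; if $i\nVdash B$, then $\mathsf{PA}\vdash\lambda(\overline i)\to\neg f_V(B)$, and consequently $\mathsf{PA}\nvdash f_V(B)$.
\end{lemma}

\begin{proof}
The final consequence holds because $\mathsf{PA}+\lambda(\overline i)$ is consistent, by Lemma~\ref{lem:lambda}(4). For the rest, write $f=f_V$ and use induction on $B$, for all $i$ at once.

\emph{Variables.} If $i\Vdash p_k$, then $\mathsf{PA}\vdash V(\overline i,\overline k)$, and $\overline i$ witnesses $f(p_k)$ under $\lambda(\overline i)$. If $i\nVdash p_k$, then $\mathsf{PA}\vdash\neg V(\overline i,\overline k)$, and under $\lambda(\overline i)$ the only possible witness is $\overline i$, by Lemma~\ref{lem:lambda}(1).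

\emph{Boolean cases.} The sentence $\neg\bot$ is provable. For $B\to C$, the hypothesis $\lambda(\overline i)$ decides $f(B)$ and $f(C)$ as $i$ decides $B$ and $C$, so it decides $f(B)\to f(C)$ as $i$ decides $B\to C$.

\emph{The case $i\Vdash\Box B$.} For each of the finitely many $j\in R[i]$ we have $j\Vdash B$, so $\mathsf{PA}\vdash\lambda(\overline j)\to f(B)$. Hence $\mathsf{PA}\vdash D_i\to f(B)$, and $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner D_i\urcorner)\to f(\Box B)$ by (M). Proposition~\ref{prop:tau}(b) gives $\mathsf{PA}\vdash\lambda(\overline i)\to f(\Box B)$.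

\emph{The case $i\nVdash\Box B$.} Choose $j\in R[i]$ with $j\nVdash B$. Then $\mathsf{PA}\vdash f(B)\to\neg\lambda(\overline j)$, so $\mathsf{PA}\vdash f(\Box B)\to\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\overline j)\urcorner)$ by (M). Since $\mathsf{PA}\vdash\overline j\in R[\overline i]$, Proposition~\ref{prop:tau}(c) gives $\mathsf{PA}\vdash\lambda(\overline i)\to\neg f(\Box B)$.
\end{proof}

\section{A universal model and the proof of Theorem~\ref{thm:KD}}\label{sec:universal}

It remains to assemble all $\gamma$-models into one p.r.\ model, in such a way that $\mathsf{PA}$ itself knows that $\gamma$ holds at every world. To express the latter, given a p.r.\ frame $R$, define for each closed $B$ a formula $F_B(x)$ by recursion on $B$: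
\[
F_\bot(x):=\bot,\qquad F_{B\to C}(x):=F_B(x)\to F_C(x),\qquad F_{\Box B}(x):=\forall y\in R[x]\,F_B(y).
\]
The quantifier is bounded by the code $R[x]$, so each $F_B$ is $\Delta_1$; it expresses ``$x\Vdash B$''.

\begin{lemma}\label{lem:universal}
Let $\gamma$ be closed, $L=\mathsf K\oplus\gamma$, and $\bot\notin L$. There is a p.r.\ model $(R,V)$ such that
\begin{itemize}
\item[(1)] for every modal formula $A$: $A\in L$ if and only if $i\Vdash A$ for all $i\in\omega$;
\item[(2)] $\mathsf{PA}\vdash\forall x\,F_\gamma(x)$.
\end{itemize}
\end{lemma}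

\begin{proof}
Fix a natural p.r.\ coding of triples $M_e=(W_e,R_e,V_e)$ of finite sets, with $\emptyset\ne W_e\subseteq\omega$, $R_e\subseteq W_e^2$, $V_e\subseteq W_e\times\omega$, where $(a,k)\in V_e$ means that $p_k$ is true at $a$. For closed $B$ let $G_B(e,a)$ express ``$a\Vdash B$ in $M_e$'': it is defined like $F_B$, with $G_{\Box B}(e,a):=\forall b\in W_e\,(aR_eb\to G_B(e,b))$. Call $x=\langle e,a\rangle$ \emph{proper} if $e$ is such a code, $a\in W_e$, and $\forall b\in W_e\,G_\gamma(e,b)$. This is a p.r.\ predicate, and $\langle e,a\rangle$ is proper exactly when $M_e$ is a $\gamma$-model with world $a$. Since $\bot\notin L$, Lemma~\ref{lem:fmp} provides a $\gamma$-model; fix a proper $i_0$. Improper numbers must be worlds too, and we make them copies of $i_0$: let $\pi(x)=x$ if $x$ is proper and $\pi(x)=i_0$ otherwise, and for $\pi(x)=\langle e,a\rangle$ put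
\[
R[x]:=\{\langle e,b\rangle: aR_eb\},\qquad V(x,k):\iff(a,k)\in V_e .
\]
Provably in $\mathsf{PA}$, $\pi(x)$ is proper, and if $\langle e,a\rangle$ is proper and $b\in W_e$, then $\langle e,b\rangle$ is proper and so fixed by $\pi$.

(1) By induction on $A$: if $\pi(i)=\langle e,a\rangle$, then $i\Vdash A$ if and only if $a\Vdash A$ in $M_e$. Variables and Boolean cases hold by definition. For $\Box A$, the successors of $i$ are the $\langle e,b\rangle$ with $aR_eb$; these are fixed by $\pi$, so the induction hypothesis matches them with the successors $b$ of $a$. As $i$ ranges over $\omega$, the pair $(M_e,a)$ ranges over all $\gamma$-models with a distinguished world, up to isomorphism. Apply Lemma~\ref{lem:fmp}.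

(2) The same induction on closed $B$, with each step carried out in $\mathsf{PA}$, gives $\mathsf{PA}\vdash\pi(x)=\langle e,a\rangle\to(F_B(x)\leftrightarrow G_B(e,a))$. For $B=\gamma$, $G_\gamma(e,a)$ holds because $\pi(x)$ is proper.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:KD}]
Let $\gamma=\neg\Box\bot$, so $L=\mathsf{KD}$. A single reflexive world is a $\gamma$-model, so $\bot\notin\mathsf{KD}$. Let $(R,V)$ be as in Lemma~\ref{lem:universal}, let $\tau$ be the numeration of $R$, and let $f=f_V$. By Proposition~\ref{prop:tau}(a), $\tau$ is a correct $\Pi_1$ numeration and $\mathsf{Pr}_\tau$ is a provability predicate.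

The formula $F_\gamma(x)$ is $(\forall y\in R[x]\,\bot)\to\bot$, which is equivalent to $R[x]\neq\emptyset$. So Lemma~\ref{lem:universal}(2) and Proposition~\ref{prop:tau}(e) give $\neg\Box\bot\in\mathrm{PL}(\mathsf{Pr}_\tau)$, and $\mathsf{KD}\subseteq\mathrm{PL}(\mathsf{Pr}_\tau)$ by normality. In particular $\mathsf{PA}\vdash f(A)$ for $A\in\mathsf{KD}$. If $A\notin\mathsf{KD}$, then $i\nVdash A$ for some $i$ by Lemma~\ref{lem:universal}(1), and $\mathsf{PA}\nvdash f(A)$ by Lemma~\ref{lem:truth}. This proves $\mathrm{PL}(\mathsf{Pr}_\tau)=\mathsf{KD}$ and the statement about $f$. The statement about $\Sigma_1$ numerations is Proposition~\ref{prop:sigma1}(2).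
\end{proof}

\section{Closed axioms}\label{sec:closed}

For closed $B$, the sentence $f(B)$ depends only on $\tau$ and not on $f$; we denote it by $B^*$. Thus $B\in\mathrm{PL}(\mathsf{Pr}_\tau)$ if and only if $\mathsf{PA}\vdash B^*$.

\begin{proof}[Proof of Theorem~\ref{thm:closed}, $(2)\Rightarrow(1)$]
Let $\Box B_1\vee\dots\vee\Box B_k\in L=\mathrm{PL}(\mathsf{Pr}_\tau)$ with $\tau$ correct and the $B_j$ closed. Then $\bigvee_j\mathsf{Pr}_\tau(\ulcorner B_j^*\urcorner)$ is provable, hence true. So $k\ge1$ and $\mathbb N\models\mathsf{Pr}_\tau(\ulcorner B_j^*\urcorner)$ for some $j$. By Lemma~\ref{lem:correct}, $\mathsf{PA}\vdash B_j^*$, that is, $B_j\in L$. The same lemma shows that $\mathsf{Pr}_\tau$ is a provability predicate.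
\end{proof}

For the converse, assume that $L=\mathsf K\oplus\gamma$ has the closed disjunction property. Then $\bot\notin L$; let $(R,V)$ be as in Lemma~\ref{lem:universal} and let $\tau$ be the numeration of $R$. The only new point is to show $\mathsf{PA}\vdash\gamma^*$. For $\gamma=\neg\Box\bot$ this was Proposition~\ref{prop:tau}(e), proved by distinguishing $\exists x\,\lambda(x)$ from
\[
\Omega:=\neg\exists x\,\lambda(x).
\]
We make the same distinction. In the first case the truth lemma is not enough: it treats one numeral $\overline i$ at a time, whereas a proof from $\exists x\,\lambda(x)$ must handle an arbitrary $x$. We need a version with $x$ quantified inside $\mathsf{PA}$.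

\begin{lemma}[uniform truth lemma]\label{lem:uniform}
For every closed $B$, $\mathsf{PA}\vdash\forall x\,\bigl(\lambda(x)\to(B^*\leftrightarrow F_B(x))\bigr)$.
\end{lemma}

\begin{proof}
Induction on $B$. Both $B^*$ and $F_B(x)$ commute with $\bot$ and $\to$, so only the step from $B$ to $\Box B$ needs an argument. We first show that $\mathsf{PA}$ proves
\begin{equation}\label{eq:delta}
F_B(y)\to\mathsf{Pr}_\tau(\ulcorner F_B(\dot y)\urcorner)\qquad\text{and}\qquad\neg F_B(y)\to\mathsf{Pr}_\tau(\ulcorner\neg F_B(\dot y)\urcorner).
\end{equation}
Let $\chi(y)$ be $F_B(y)$ or $\neg F_B(y)$. As $F_B$ is $\Delta_1$, $\mathsf{PA}\vdash\forall y\,(\chi(y)\leftrightarrow\sigma(y))$ for a $\Sigma_1$ formula $\sigma$. In $\mathsf{PA}$, $\chi(y)$ implies $\mathsf{Pr}_\tau(\ulcorner\sigma(\dot y)\urcorner)$ by ($\Sigma$) and (Frag); also $\mathsf{Pr}_\tau(\ulcorner\forall y\,(\sigma(y)\to\chi(y))\urcorner)$ by (N); instantiating at $\overline y$ gives $\mathsf{Pr}_\tau(\ulcorner\chi(\dot y)\urcorner)$.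

By (N) applied to the induction hypothesis, $\mathsf{PA}$ proves that $\forall y\,(\lambda(y)\to(B^*\leftrightarrow F_B(y)))$ has a $\tau$-proof. Instantiating at $\overline y$ and using \eqref{eq:delta}, $\mathsf{PA}$ proves
\begin{equation}\label{eq:inner}
F_B(y)\to\mathsf{Pr}_\tau(\ulcorner\lambda(\dot y)\to B^*\urcorner)\qquad\text{and}\qquad\neg F_B(y)\to\mathsf{Pr}_\tau(\ulcorner\lambda(\dot y)\to\neg B^*\urcorner).
\end{equation}
Argue in $\mathsf{PA}$ and let $\lambda(x)$. Suppose $F_{\Box B}(x)$, so that $F_B(y)$ for all $y\in R[x]$. By induction on $l\le|R[x]|$, the disjunction of the first $l$ disjuncts of $D_x$ $\tau$-provably implies $B^*$: the empty disjunction is $\bot$, and each further disjunct is supplied by \eqref{eq:inner}. So $\mathsf{Pr}_\tau(\ulcorner D_{\dot x}\to B^*\urcorner)$, and $\mathsf{Pr}_\tau(\ulcorner B^*\urcorner)$ by Proposition~\ref{prop:tau}(b). Suppose instead $\neg F_{\Box B}(x)$, and take $y\in R[x]$ with $\neg F_B(y)$. By \eqref{eq:inner}, $\mathsf{Pr}_\tau(\ulcorner B^*\urcorner)$ would give $\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\dot y)\urcorner)$, contrary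 to Proposition~\ref{prop:tau}(c).
\end{proof}

\begin{lemma}\label{lem:inside}
If $B\in L$ is closed, then $\mathsf{PA}\vdash\exists x\,\lambda(x)\to B^*$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:uniform} it suffices to show $\mathsf{PA}\vdash\forall x\,F_B(x)$. The formulas derivable by modus ponens and necessitation from $\gamma$, substitution instances of tautologies, and formulas $\Box(C\to D)\to(\Box C\to\Box D)$ form a set closed under substitution, because substitutions fix $\gamma$; so this set is $L$. Take such a derivation of $B$ and replace all variables by $\bot$. The result is a derivation of $B$ with closed lines, and we show $\mathsf{PA}\vdash\forall x\,F_E(x)$ for each line $E$. For $\gamma$ this is Lemma~\ref{lem:universal}(2). For an instance $E$ of a tautology, $F_E(x)$ is an instance of the same tautology. For the distribution axiom, $F_E(x)$ is the valid formula $\forall y\in R[x]\,(F_C(y)\to F_D(y))\to(\forall y\in R[x]\,F_C(y)\to\forall y\in R[x]\,F_D(y))$. Modus ponens preserves the property, and $\forall x\,F_C(x)$ implies $\forall x\,\forall y\in R[x]\,F_C(y)$, which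 handles necessitation.
\end{proof}

Now consider $\Omega$. By Proposition~\ref{prop:tau}(d), $\Omega$ behaves like one more world, $*$, that sees every $i\in\omega$. A closed formula forced at all $i\in\omega$ is in $L$ by Lemma~\ref{lem:universal}(1), so we define forcing of closed formulas at $*$ by the truth tables for $\bot,\to$ and
\[
*\Vdash\Box B\ :\iff\ B\in L .
\]
Nothing in the construction makes $\gamma$ hold at this extra world. This is the one place, apart from $\bot\notin L$, where the closed disjunction property is used.

\begin{lemma}\label{lem:star}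
If $B\in L$ is closed, then $*\Vdash B$.
\end{lemma}

\begin{proof}
The formula $B$ is a Boolean combination of $\bot$ and distinct formulas $\Box C_1,\dots,\Box C_r$ with $C_j$ closed. Let $J=\{j:C_j\in L\}$, and suppose $*\nVdash B$. Then $B$ is false under the truth assignment that makes $\Box C_j$ true exactly for $j\in J$, so
\[
B\wedge\bigwedge_{j\in J}\Box C_j\ \to\ \bigvee_{j\notin J}\Box C_j
\]
is an instance of a tautology. The antecedent is in $L$ by necessitation, so $\bigvee_{j\notin J}\Box C_j\in L$. The closed disjunction property gives $j\notin J$ with $C_j\in L$, a contradiction.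
\end{proof}

\begin{lemma}\label{lem:omega}
For closed $B$: if $*\Vdash B$, then $\mathsf{PA}\vdash\Omega\to B^*$; if $*\nVdash B$, then $\mathsf{PA}\vdash\Omega\to\neg B^*$.
\end{lemma}

\begin{proof}
Induction on $B$; the cases $\bot$ and $\to$ are those of Lemma~\ref{lem:truth} with $\Omega$ in place of $\lambda(\overline i)$.

Let $*\Vdash\Box B$, that is, $B\in L$. Then $*\Vdash B$ by Lemma~\ref{lem:star}, so $\mathsf{PA}\vdash\Omega\to B^*$ by the induction hypothesis. With Lemma~\ref{lem:inside} this gives $\mathsf{PA}\vdash B^*$, and $\mathsf{PA}\vdash(\Box B)^*$ by (N).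

Let $*\nVdash\Box B$, that is, $B\notin L$. By Lemma~\ref{lem:universal}(1) there is $i$ with $i\nVdash B$, so $\mathsf{PA}\vdash B^*\to\neg\lambda(\overline i)$ by Lemma~\ref{lem:truth}. By (M), $\mathsf{PA}\vdash(\Box B)^*\to\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\overline i)\urcorner)$, and Proposition~\ref{prop:tau}(d) gives $\mathsf{PA}\vdash\Omega\to\neg(\Box B)^*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:closed}, $(1)\Rightarrow(2)$]
By Proposition~\ref{prop:tau}(a), $\tau$ is a correct $\Pi_1$ numeration. If $A\notin L$, then $\mathsf{PA}\nvdash f_V(A)$ by Lemma~\ref{lem:universal}(1) and Lemma~\ref{lem:truth}; so $\mathrm{PL}(\mathsf{Pr}_\tau)\subseteq L$. Since $\gamma\in L$, Lemmas~\ref{lem:star} and~\ref{lem:omega} give $\mathsf{PA}\vdash\Omega\to\gamma^*$, and Lemma~\ref{lem:inside} gives $\mathsf{PA}\vdash\neg\Omega\to\gamma^*$. Hence $\gamma\in\mathrm{PL}(\mathsf{Pr}_\tau)$, and $L\subseteq\mathrm{PL}(\mathsf{Pr}_\tau)$ by normality.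
\end{proof}

\begin{remark}\label{rem:hyp}
The closed disjunction property can fail. For $\gamma=\Box\Box\bot\vee\Box\Diamond\top$, a reflexive point and a dead end (a world without successors) are both $\gamma$-models; the first refutes $\Box\bot$ and the second refutes $\Diamond\top$. For $\gamma=\Box\bot$, the dead end shows $\bot\notin L$ although $\Box\bot\in L$.

The second example also shows that ``correct'' cannot simply be deleted from (2). Let $\theta$ be $\lambda(\overline0)$, which $\mathsf{PA}$ neither proves nor refutes by Lemma~\ref{lem:lambda}(3),(4), and let $\tau(v)$ be $\mathrm{Ax}(v)\vee(\theta\wedge v=\ulcorner\bot\urcorner)\vee(\neg\theta\wedge v=\ulcorner\bot\wedge\bot\urcorner)$. This is a numeration, and $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$, so $\mathsf{Pr}_\tau$ is not a provability predicate and $\mathsf K\oplus\Box\bot\subseteq\mathrm{PL}(\mathsf{Pr}_\tau)$. Equality holds: a formula $A\notin\mathsf K\oplus\Box\bot$ fails at a dead end by Lemma~\ref{lem:fmp}, and if $f$ sends each variable to $\neg\bot$ or $\bot$ according to its value there, then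 $\mathsf{PA}\vdash\neg f(A)$, because $\mathsf{PA}$ proves every $f(\Box B)$.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:Ln}]
Let $\gamma_n:=\Box^{n+1}\bot\to\Box^n\bot$, let $\gamma$ be $\top$ or some $\gamma_n$, and let $L=\mathsf K\oplus\gamma$. We verify the closed disjunction property and apply Theorem~\ref{thm:closed}. Let $B_1,\dots,B_k\notin L$ be closed, $k\ge0$. Take the disjoint union of $\gamma$-models refuting $B_1,\dots,B_k$, given by Lemma~\ref{lem:fmp}, and add a new world $r$ that sees itself and all other worlds and makes no variable true. Forcing at the old worlds is unchanged, since they gain no successors. By induction on $m$, $r\nVdash\Box^m\bot$, because $r$ sees itself; so $r\Vdash\gamma$. We obtain a $\gamma$-model in which $r\nVdash\Box B_j$ for all $j$, so $\Box B_1\vee\dots\vee\Box B_k\notin L$.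

The formula $\gamma_0$ is $\neg\Box\bot$, so $L_0=\mathsf{KD}$. Necessitation and distribution turn $\gamma_n$ into $\gamma_{n+1}$, so $L_{n+1}\subseteq L_n$. Consider the chain $w_0,\dots,w_n$ in which $w_j$ sees only $w_{j+1}$ and $w_n$ is a dead end. Here $w_j\Vdash\Box^m\bot$ exactly when $m>n-j$. So the consequent $\Box^{n+1}\bot$ of $\gamma_{n+1}$ holds everywhere, and the chain is a $\gamma_{n+1}$-model, while $w_0\Vdash\Box^{n+1}\bot$ and $w_0\nVdash\Box^n\bot$. Hence $\gamma_n\notin L_{n+1}$.
\end{proof}

\section{Other theories}\label{sec:T}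

A theory is \emph{$\Sigma_1$-sound} if every $\Sigma_1$ sentence it proves is true. For an $\mathcal L_A$-theory $T$, define provability predicates, numerations, correctness and $\mathrm{PL}$ as in Section~\ref{sec:intro}, with $T$ in place of $\mathsf{PA}$.

\begin{proposition}\label{prop:T}
Theorem~\ref{thm:KD} holds, with the same construction, when $\mathsf{PA}$ is replaced by any $\Sigma_1$-sound theory $T\supseteq\mathsf{PA}$ in $\mathcal L_A$ with a primitive recursive set of axioms.
\end{proposition}

\begin{proof}
Repeat the construction with the p.r.\ definition $\mathrm{Ax}^T$ of the axioms of $T$ and the corresponding $T{\restriction}z$, $\mathrm{Prf}^T_{\le z}$, $\mathrm{Pr}^T_{\le z}$. Properties (Frag), (N), (K), (M) hold for $T$ with the same proofs. We check the steps that used more about $\mathsf{PA}$ than that it is consistent and proves its own theorems.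

\emph{The fact $(\Sigma)$.} Choose $n_1$ such that $T{\restriction}n_1$ proves each axiom in $\mathsf{PA}{\restriction}n_0$. Then $\mathsf{PA}\vdash\mathrm{Pr}_{\le\overline{n_0}}(z)\to\mathrm{Pr}^T_{\le\overline{n_1}}(z)$, so $(\Sigma)$ holds for $T$, and with it Proposition~\ref{prop:sigma1}.

\emph{The fact} (Refl). Let $\chi$ be the conjunction of $T{\restriction}n$. In $\mathsf{PA}$, $\mathrm{Pr}^T_{\le\overline n}(\ulcorner\psi(\dot y)\urcorner)$ yields a proof of $\chi\to\psi(\overline y)$ in pure logic, so $\chi\to\psi(y)$ by (Refl) for $\mathsf{PA}{\restriction}0$. As $T\vdash\chi$, $T$ proves reflection for $T{\restriction}n$, and $T\vdash\mathrm{Safe}(\overline n)$ as in Lemma~\ref{lem:lambda}(2).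

\emph{Truth in $\mathbb N$} was used in Lemma~\ref{lem:lambda}(3) and Lemma~\ref{lem:correct}. A $\Pi_1$ sentence provable in $T$ is true, since otherwise $T$ would prove its negation, a true $\Sigma_1$ sentence. So the sentences $\mathrm{Safe}(\overline n)$ are true, Lemma~\ref{lem:lambda}(3),(4) hold for $T$, and $\tau$ is correct. Since $\tau$ is $\Pi_1$, $T\vdash\tau(\overline n)$ implies $\mathbb N\models\tau(\overline n)$, so $\tau$ is a numeration of $T$. Finally, let $n$ not be a theorem of $T$, and let $\rho$ be a $\Pi_1$ sentence expressing ``there is no refutation, and $\neg\exists z\,\mathrm{Pr}^T_{\le z}(\overline n)$''. It is true, so $T+\rho$ is consistent by $\Sigma_1$-soundness. By Lemma~\ref{lem:shape}(A), $T+\rho$ proves that every $\tau$-proof is a proof from axioms of $T$, hence $\neg\mathsf{Pr}_\tau(\overline n)$. Thus $T\nvdash\mathsf{Pr}_\tau(\overline n)$, and $\mathsf{Pr}_\tau$ is a provability predicate of $T$. This is the only use of $\Sigma_1$-soundness beyond consistency.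

Lemma~\ref{lem:shape}, Proposition~\ref{prop:tau}(b)--(e), Lemma~\ref{lem:truth} and the proof in Section~\ref{sec:universal} now go through word for word with $T\vdash$ in place of $\mathsf{PA}\vdash$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Feferman}
Feferman, 1960.

\bibitem{HP}
H\'ajek and Pudl\'ak, \emph{Metamathematics of First-Order Arithmetic}.

\bibitem{Lindstrom}
Lindstr\"om, \emph{Aspects of Incompleteness}.

\bibitem{slides}
\emph{Normal modal logics and provability predicates},
\texttt{https://www.jaist.ac.jp/is/labs/ishihara-lab/mla2018/doc/slides/Taishi\_Kurahashi.pdf}.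

\end{thebibliography}
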